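
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}

\title{Holomorphic approximation on compact sets in $\mathbb{C}^N$\\ forces dimension at most $N$}


\begin{abstract}
A compact set $X\subset\mathbb C^N$ admits holomorphic approximation if every continuous function on $X$ is a uniform limit of functions holomorphic near $X$. We prove that such a set has topological dimension at most $N$, for every $N\ge 1$; in particular this holds when the rational functions without poles on $X$ are uniformly dense in the continuous functions. The bound is sharp, and it shows that the known bound $N+1$ is never attained. The method is to prove that the relative \v{C}ech cohomology groups $\check H^q(X,A)$ vanish for all closed $A\subset X$ and all $q>N$. We also give versions under weaker hypotheses, on complex spaces, and for rationally convex subsets of spheres.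
\end{abstract}

\section{The question and the answer}

Let $N\ge1$ and let $X\subset\mathbb C^N$ be compact. Write $\mathcal C(X)$ for the algebra of continuous complex-valued functions on $X$ with the uniform norm, $\mathcal P(X)$ for the closure in $\mathcal C(X)$ of the holomorphic polynomials, and $\mathcal R(X)$ for the closure of the quotients $p/q$ of polynomials with $q$ zero-free on $X$. Let $\mathcal O(X)$ be the algebra of germs on $X$ of functions holomorphic near $X$, and $\mathcal A(X)$ the closure in $\mathcal C(X)$ of the restrictions $f|_X$, $f\in\mathcal O(X)$. We say that $X$ \emph{admits holomorphic approximation} if $\mathcal A(X)=\mathcal C(X)$. The function $p/q$ is holomorphic on the neighborhood $\{q\neq0\}$ of $X$, so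
\[
\mathcal P(X)\subset\mathcal R(X)\subset\mathcal A(X)\subset\mathcal C(X).
\]
How large can $X$ be if one of these algebras equals $\mathcal C(X)$? We measure size by the topological (covering) dimension $\dim X$.

Theorem~6.1 of \cite{MVHA} states that $\dim X\le N$ if $\mathcal P(X)=\mathcal C(X)$, and that $\dim X\le N+1$ if $X$ admits holomorphic approximation, in particular if $\mathcal R(X)=\mathcal C(X)$. The first bound is sharp, since every compact $X\subset\mathbb R^N\subset\mathbb C^N$ has $\mathcal P(X)=\mathcal C(X)$. For $N=1$ the bound $N+1=2$ is not attained. It is asked in \cite{MVHA} whether $N+1$ is sharp: is there a compact set of dimension $N+1$ in $\mathbb C^N$ that admits holomorphic approximation, or that satisfies $\mathcal R(X)=\mathcal C(X)$? We show that the answer to both questions is no, for every $N$.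

\begin{theorem}\label{thm:main}
Let $N\ge1$ and let $X\subset\mathbb C^N$ be a compact set that admits holomorphic approximation. Then $\check H^q(X,A)=0$ for every closed $A\subset X$ and every $q\ge N+1$, and $\dim X\le N$.
\end{theorem}

Thus for every $N\ge 2$ (and also for $N=1$) no compact set of dimension $N+1$ in $\mathbb C^N$ admits holomorphic approximation, and none satisfies $\mathcal R(X)=\mathcal C(X)$. The bound $N$ is sharp: for $0\le d\le N$ the cube $[0,1]^d\times\{0\}\subset\mathbb R^N\subset\mathbb C^N$ has dimension $d$ and satisfies $\mathcal P(X)=\mathcal C(X)$ by Weierstrass' theorem. Hence, for each of the properties $\mathcal P(X)=\mathcal C(X)$, $\mathcal R(X)=\mathcal C(X)$ and $\mathcal A(X)=\mathcal C(X)$, the dimensions of the nonempty compact sets in $\mathbb C^N$ with that property are exactly $0,1,\dots,N$.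

Here and below cohomology has integer coefficients; it is \v{C}ech cohomology on compact pairs and singular cohomology on open pairs. Manifolds are second countable. We assume $X\ne\emptyset$ throughout.

\subsection*{Which bound to expect}
Linear algebra suggests $N$. A real subspace $P\subset\mathbb C^N$ with $\dim_{\mathbb R}P>N$ satisfies $P\cap iP\ne0$, so it contains a complex line. If $X$ contains a disc in a complex line, then uniform limits of functions in $\mathcal O(X)$ are holomorphic inside that disc, and approximation fails. But $X$ is merely a compact set and need have no tangent spaces. We shall see that the same piece of linear algebra decides the general case, applied to the Hessian of a plurisubharmonic function instead of to $X$.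

\subsection*{Why absolute cohomology is not enough}
Holomorphic approximation passes to closed subsets $A\subset X$: extend a function from $A$ to $X$ by Tietze's theorem, approximate on $X$, restrict to $A$. Suppose we know the absolute statement that $\check H^q(Y)=0$ for $q>N$ whenever $Y$ admits holomorphic approximation. Then the exact sequence
\[
\check H^{q-1}(A)\to\check H^q(X,A)\to\check H^q(X)
\]
gives $\check H^q(X,A)=0$ only for $q\ge N+2$, and dimension theory yields $\dim X\le N+1$. To reach $N$ we need the group with $q=N+1$, that is, surjectivity of $\check H^N(X)\to\check H^N(A)$, and this cannot come from the vanishing for $X$ and $A$ separately. The closed disc $X$ and its boundary circle $A$ in $\mathbb C$ both have vanishing absolute cohomology above degree $1$, yet $\check H^2(X,A)=\mathbb Z$. What is wrong with this pair is the maximum principle: evaluation at the center is bounded by $\max_A|\cdot|$, so $A$ is not convex relative to $X$. Holomorphic approximation forbids this for \emph{every} closed $A\subset X$. Our plan is to turn this relative convexity into relative vanishing.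

\subsection*{The condition that is really used}
A \emph{character} of a complex unital algebra is a unital algebra homomorphism to $\mathbb C$; for $x\in X$ write $\operatorname{ev}_x$ for the character $f\mapsto f(x)$ of $\mathcal O(X)$. For $A\subset X$ closed and nonempty and $f\in\mathcal O(X)$ put $\|f\|_A=\max_A|f|$. Consider the following two conditions on $X$.
\begin{itemize}
\item[(i)] Every character $\varphi$ of $\mathcal O(X)$ with $|\varphi(f)|\le\|f\|_X$ for all $f$ is $\operatorname{ev}_x$ for some $x\in X$.
\item[(ii$'$)] For every nonempty closed $A\subset X$ and every $x\in X\setminus A$ there is $f\in\mathcal O(X)$ with $|f(x)|>\|f\|_A$.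
\end{itemize}
A character $\varphi$ as in (i) depends only on the restriction $f|_X$ and extends uniquely to a continuous character of $\mathcal A(X)$. Conversely, every character of the Banach algebra $\mathcal A(X)$ has norm $1$ and so arises in this way. Hence (i) says that all characters of $\mathcal A(X)$ are evaluations at points of $X$.

\begin{theorem}\label{thm:weak}
Let $N\ge1$ and let $X\subset\mathbb C^N$ be a compact set that satisfies {\rm(i)} and {\rm(ii$'$)}. Then $\check H^q(X,A)=0$ for every closed $A\subset X$ and every $q>N$, and $\dim X\le N$.
\end{theorem}

\begin{proof}[Proof that Theorem~\ref{thm:weak} implies Theorem~\ref{thm:main}]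
Suppose $\mathcal A(X)=\mathcal C(X)$. A character as in (i) extends to a character of $\mathcal C(X)$, and the characters of $\mathcal C(X)$, $X$ compact Hausdorff, are the point evaluations. This gives (i). For (ii$'$) choose $u\in\mathcal C(X)$ with $u(x)=1$ and $u=0$ on $A$, and $f\in\mathcal O(X)$ with $|f-u|<\frac13$ on $X$. Then $|f(x)|>\frac23>\frac13>\|f\|_A$.
\end{proof}

Section~\ref{sec:one} carries out the idea for $N=1$ by hand. Sections~\ref{sec:stein}--\ref{sec:dim} prove Theorem~\ref{thm:weak}. Section~\ref{sec:more} treats complex spaces and subsets of spheres, and shows that neither (i) nor (ii$'$) can be dropped when $N\ge2$.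

\section{The case $N=1$: pushing zeros out of $X$}\label{sec:one}

This section is motivation; only (D1) is used later. For $N=1$ the conclusion $\dim X\le1$ is immediate, because a compact set with holomorphic approximation in $\mathbb C$ has no interior, and a compact set of dimension $2$ in the plane has interior points. That argument says nothing about a three-dimensional set in $\mathbb C^2$. Here is one that points in the right direction. We use the following characterization of dimension \cite[Thm.~VI.4]{HW}.

\begin{itemize}
\item[(D1)] Let $n\ge0$. A compact metrizable space $X$ has $\dim X\le n$ if and only if every continuous map $A\to S^n$ from a closed subset $A\subset X$ extends continuously to $X$.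
\end{itemize}

Let $X\subset\mathbb C$ admit holomorphic approximation, so that (ii$'$) holds. Let $A\subset X$ be closed and nonempty, and let $f:A\to S^1$ be continuous. By Tietze's theorem and the hypothesis there is $h\in\mathcal O(X)$ with $|h-f|<\frac12$ on $A$. Then $h$ is zero-free on $A$, and $h|_A$ is homotopic to $f$ through maps $A\to\mathbb C\setminus\{0\}$, along straight segments. If $h$ is zero-free on all of $X$, then $h/|h|$ is defined on $X$, so $f$ is homotopic to a map that extends to $X$, and $f$ itself extends by the homotopy extension theorem for maps into spheres.

In general $h$ has zeros in $X\setminus A$. Only finitely many components of the domain of $h$ meet $X$. Adding to $h$ a small constant that avoids finitely many values, we may assume that $h$ vanishes identically on none of them, while still $|h-f|<\frac12$ on $A$. Then $h$ has finitely many zeros on $X$.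

Let $z_0\in X\setminus A$ be such a zero, and let $U$ be the component of $\mathbb C\setminus A$ that contains $z_0$. \emph{The set $U$ is not contained in $X$.} Otherwise $U$ is bounded with $\overline U\subset X$ and $\partial U\subset A$, and the maximum principle gives $|g(z_0)|\le\|g\|_A$ for all $g\in\mathcal O(X)$, contrary to (ii$'$). So there is a path $\gamma:[0,1]\to U$ from $z_0$ to a point $z_1\notin X$. Replace $h$ by
\[
\frac{z-z_1}{z-z_0}\,h(z)\in\mathcal O(X).
\]
This has one zero fewer on $X$, counted with multiplicity. On $A$ the factors $(z-\gamma(t))/(z-z_0)$, $0\le t\le1$, are zero-free, because $\gamma$ avoids $A$; they join the constant $1$ to the new factor, so the homotopy class of $h|_A$ in $\mathbb C\setminus\{0\}$ has not changed. After finitely many steps $h$ has no zeros on $X$. Hence $f$ extends, and $\dim X\le1$ by (D1).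

Every zero could be pushed out of $X$ without touching $A$ because $A$ has no holes filled by $X$. Heuristically, the path $\gamma$ climbs along a subharmonic function $\psi$ that is small on $A$; such a climb is not trapped, since a nonconstant subharmonic function on a connected domain has no maximum. In $\mathbb C^N$ the corresponding fact is that a strictly plurisubharmonic function has no critical point of Morse index greater than $N$. Zeros are then replaced by cohomology classes, and the climb by Morse theory. This is the content of the next section.

\section{Relative vanishing for convex pairs in Stein manifolds}\label{sec:stein}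

A complex manifold $E$ is \emph{Stein} if the functions in $\mathcal O(E)$ separate points and give local coordinates at every point, and if for each nonempty compact $B\subset E$ the hull
\[
\{p\in E:\ |g(p)|\le\max_B|g|\ \text{ for all } g\in\mathcal O(E)\}
\]
is compact. A compact set equal to its hull is called \emph{$\mathcal O(E)$-convex}; hulls of compact sets are $\mathcal O(E)$-convex. We abbreviate plurisubharmonic to psh. An \emph{exhaustion function} is a real function all of whose sublevel sets $\{\phi\le c\}$ are compact. Two standard facts are needed.
\begin{itemize}
\item[(S1)] \cite[Thm.~5.1.6]{Hor} If $K$ is a compact $\mathcal O(E)$-convex subset of a Stein manifold $E$ and $\omega\supset K$ is open, there is a $C^\infty$ strictly psh exhaustion function $\phi$ of $E$ with $\phi<0$ on $K$ and $\phi>0$ on $E\setminus\omega$.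
\item[(S2)] A complex manifold with a $C^\infty$ strictly psh exhaustion function is Stein.
\end{itemize}
They give arbitrarily small Stein neighborhoods of $K$. Indeed, let $\phi$ be as in (S1) and put $V=\{\phi<0\}\subset\omega$. The function $-1/\phi$ is strictly psh on $V$, because $t\mapsto-1/t$ is increasing and convex on $(-\infty,0)$. Its sublevel set $\{-1/\phi\le c\}$ is the compact set $\{\phi\le-1/c\}$ if $c>0$, and is empty if $c\le0$. So $-1/\phi$ is an exhaustion function of $V$, and $V$ is Stein.

\begin{lemma}\label{lem:stein}
Let $E$ be a Stein manifold of pure dimension $N$ and let $\emptyset\ne L\subset K\subset E$ be compact $\mathcal O(E)$-convex sets. Then $\check H^q(K,L)=0$ for $q\ge N+1$.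
\end{lemma}

\begin{proof}
For compact pairs in a manifold,
\[
\check H^q(K,L)=\varinjlim H^q(V,W),
\]
the limit being over open $V\supset K$ and $W\supset L$ with $W\subset V$ (\cite[Ch.~6]{Spanier}, \cite[VIII.6]{Dold}). So it suffices to find, for any such pair $(V_0,W_0)$, a pair $(V',W)$ of open sets with
\begin{equation}\label{eq:pair}
L\subset W\subset W_0,\qquad K\subset V'\subset V_0,\qquad W\subset V',\qquad H^q(V',W)=0\ \ (q\ge N+1).
\end{equation}

\emph{One function for both sets.} Morse theory computes the relative cohomology of two sublevel sets of the \emph{same} function. The difficulty is that a function adapted to $L$ on $E$ has no reason to have a sublevel set between $K$ and $V_0$. We therefore first shrink the manifold to a small neighborhood of $K$, and only then choose a function adapted to $L$.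

Apply (S1) to $K\subset V_0$ and put $V=\{\phi<0\}$. Then $K\subset V\subset V_0$ and $V$ is Stein. The set $L\subset V$ is $\mathcal O(V)$-convex, since $\mathcal O(E)|_V\subset\mathcal O(V)$ and so the hull of $L$ in $V$ is contained in its hull in $E$, which is $L$. Apply (S1) in $V$ to $L\subset W_0\cap V$: there is a $C^\infty$ strictly psh exhaustion function $\psi$ of $V$ with $\psi<0$ on $L$ and $\psi>0$ on $V\setminus W_0$. By Sard's theorem choose regular values $-c<0<R$ of $\psi$ with $\psi<-c$ on $L$ and $\psi<R$ on $K$, and put
\[
W=\{\psi<-c\},\qquad V'=\{\psi<R\}.
\]
The inclusions in \eqref{eq:pair} hold.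

\emph{Morse theory.} The set $S=\{-c\le\psi\le R\}$ is compact, and $\psi$ has no critical points near its two boundary levels. A $C^2$-small perturbation of $\psi$ supported in the interior of $S$ makes all critical points in $S$ nondegenerate \cite[\S2]{Milnor}. If it is small enough, the function remains strictly psh, since its Levi form has a positive lower bound on $S$, and it keeps its values in $(-c,R)$ on the support of the perturbation, so $W$ and $V'$ do not change. We still write $\psi$ for the new function.

\emph{Every critical point in $S$ has index at most $N$.} Let $Q$ be the real Hessian of $\psi$ at a critical point, in local coordinates, as a quadratic form on $\mathbb C^N=\mathbb R^{2N}$. The Levi form is $v\mapsto\frac14\big(Q(v)+Q(iv)\big)$, and it is positive for $v\ne0$. If $Q$ were negative definite on a real subspace $P$ with $\dim_{\mathbb R}P>N$, then $P\cap iP\ne0$, and for $0\ne v\in P\cap iP$ both $v$ and $iv$ lie in $P$, so $Q(v)+Q(iv)<0$, a contradiction.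

Consequently $\{\psi\le R\}$ arises from $\{\psi\le-c\}$, up to homotopy relative to the latter, by attaching finitely many cells of dimensions at most $N$, so $H^q(\{\psi\le R\},\{\psi\le-c\})=0$ for $q>N$. Since $-c$ and $R$ are regular values with compact level sets, collars show that the inclusions $W\subset\{\psi\le-c\}$ and $V'\subset\{\psi\le R\}$ are homotopy equivalences. By the five lemma, $H^q(V',W)=0$ for $q>N$.
\end{proof}

The example of the closed disc and its boundary circle in $E=\mathbb C$ shows that convexity of $L$ cannot be omitted.

\section{Approaching $X$ by convex pairs}\label{sec:env}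

If $X$ had arbitrarily small Stein neighborhoods $\Omega$, we could take the hulls of $X$ and of $A$ in $\Omega$, apply Lemma~\ref{lem:stein}, and let $\Omega$ shrink. We do not have such neighborhoods at our disposal. Instead we replace each $\Omega$ by its envelope of holomorphy, which is Stein and \emph{still of dimension $N$}, and we regard points of the envelope as characters of $\mathcal O(\Omega)$. The hulls in the envelopes may be larger than $X$ and $A$; conditions (i) and (ii$'$) enter only to show that in the limit they shrink back to $X$ and $A$. For this we combine the two conditions into one.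

\begin{lemma}\label{lem:star}
Let $X\subset\mathbb C^N$ be compact. Conditions {\rm(i)} and {\rm(ii$'$)} hold if and only if
\begin{itemize}
\item[$(*)$] for every nonempty closed $A\subset X$, every character $\varphi$ of $\mathcal O(X)$ with $|\varphi(f)|\le\|f\|_A$ for all $f\in\mathcal O(X)$ is $\operatorname{ev}_a$ for some $a\in A$.
\end{itemize}
\end{lemma}

\begin{proof}
Assume (i) and (ii$'$), and let $\varphi$ be bounded by $\|\cdot\|_A\le\|\cdot\|_X$. By (i), $\varphi=\operatorname{ev}_x$ with $x\in X$, so $|f(x)|\le\|f\|_A$ for all $f\in\mathcal O(X)$; by (ii$'$), $x\in A$. Conversely, $(*)$ with $A=X$ is (i). If (ii$'$) failed for $A$ and $x\in X\setminus A$, then $\operatorname{ev}_x$ would be bounded by $\|\cdot\|_A$, hence equal to $\operatorname{ev}_a$ with $a\in A$; the coordinate functions then give $x=a$, a contradiction.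
\end{proof}

Now let $X\subset\mathbb C^N$ satisfy $(*)$. Choose open sets $\Omega_1\supset\Omega_2\supset\cdots$, each a finite union of balls centered on $X$, that form a fundamental system of neighborhoods of $X$. Each $\Omega_j$ has finitely many components. We use the theorem of Cartan--Thullen--Oka (\cite[\S5.4]{Hor}, \cite[Ch.~I]{GR}), applied to each component:
\begin{itemize}
\item[(S3)] There are a Stein manifold $E_j$ of pure dimension $N$ and a holomorphic map $\alpha_j:\Omega_j\to E_j$ such that $\alpha_j^*:\mathcal O(E_j)\to\mathcal O(\Omega_j)$, $g\mapsto g\circ\alpha_j$, is bijective.
\end{itemize}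
Namely, $E_j$ is the finite disjoint union of the envelopes of holomorphy of the components of $\Omega_j$.

For nonempty closed $A\subset X$ let
\[
\hat A_j=\{\varphi\text{ a character of }\mathcal O(\Omega_j):\ |\varphi(f)|\le\|f\|_A\ \text{ for all }f\in\mathcal O(\Omega_j)\},
\]
with the topology of pointwise convergence. As a closed subset of a product of closed discs, $\hat A_j$ is compact Hausdorff. Clearly $\hat A_j\subset\hat X_j$, where $\hat X_j$ is the same set with $A=X$.

\begin{proposition}\label{prop:hulls}
The pair $(\hat X_j,\hat A_j)$ is homeomorphic to a pair $(K,L)$ of compact $\mathcal O(E_j)$-convex sets in $E_j$. Hence $\check H^q(\hat X_j,\hat A_j)=0$ for $q\ge N+1$.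
\end{proposition}

\begin{proof}
Let $L$ and $K$ be the hulls of $\alpha_j(A)$ and of $\alpha_j(X)$ in $E_j$. They are compact and $\mathcal O(E_j)$-convex, with $\emptyset\ne L\subset K$. For $p\in E_j$ let $\varepsilon_p$ be the character $f\mapsto\big((\alpha_j^*)^{-1}f\big)(p)$ of $\mathcal O(\Omega_j)$. If $f=g\circ\alpha_j$, then $\max_{\alpha_j(A)}|g|=\|f\|_A$, so $\varepsilon_p\in\hat A_j$ for $p\in L$; in the same way $\varepsilon_p\in\hat X_j$ for $p\in K$. The map $p\mapsto\varepsilon_p$ is continuous, and it is injective because $\mathcal O(E_j)$ separates points. It remains to show that it maps $L$ onto $\hat A_j$; taking $A=X$ in this statement shows that it maps $K$ onto $\hat X_j$, and a continuous bijection of compact Hausdorff spaces is a homeomorphism.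

Let $\varphi\in\hat A_j$. Via $\alpha_j^*$ regard $\varphi$ as a character of $\mathcal O(E_j)$ with $|\varphi(g)|\le\max_{\alpha_j(A)}|g|$, and suppose that it is not evaluation at any point of $L$. For each $p\in L$ there is then $g\in\ker\varphi$ with $g(p)\ne0$: pick $g_0$ with $\varphi(g_0)\ne g_0(p)$ and put $g=g_0-\varphi(g_0)$. By compactness there are $g_1,\dots,g_m\in\ker\varphi$ without common zero on $L$, hence without common zero on a neighborhood of $L$, which by (S1) and (S2) may be taken Stein. On it the sheaf map $(h_1,\dots,h_m)\mapsto\sum h_ig_i$ to the structure sheaf is surjective with coherent kernel, so by Cartan's Theorem~B there are holomorphic $h_i$ with $\sum h_ig_i=1$. By the Oka--Weil theorem \cite[\S5.2]{Hor}, functions holomorphic near the $\mathcal O(E_j)$-convex set $L$ are uniform limits on $L$ of functions in $\mathcal O(E_j)$. So there are $H_i\in\mathcal O(E_j)$ with $|1-\sum H_ig_i|<1$ on $L\supset\alpha_j(A)$. But then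
\[
1=\varphi\Big(1-\sum H_ig_i\Big)\le\max_{\alpha_j(A)}\Big|1-\sum H_ig_i\Big|<1,
\]
a contradiction. The last statement of the proposition is Lemma~\ref{lem:stein}.
\end{proof}

\begin{proposition}\label{prop:limit}
With the maps induced by the restrictions $\mathcal O(\Omega_j)\to\mathcal O(\Omega_{j+1})$, the pair $\varprojlim(\hat X_j,\hat A_j)$ is homeomorphic to $(X,A)$.
\end{proposition}

\begin{proof}
Composition with the restriction $\mathcal O(\Omega_j)\to\mathcal O(\Omega_{j+1})$ maps $\hat A_{j+1}$ into $\hat A_j$ and $\hat X_{j+1}$ into $\hat X_j$. Since $\mathcal O(X)=\varinjlim\mathcal O(\Omega_j)$, a compatible sequence of characters of the algebras $\mathcal O(\Omega_j)$ is the same as a character of $\mathcal O(X)$. So $\varprojlim\hat A_j$ is the set of characters $\varphi$ of $\mathcal O(X)$ with $|\varphi(f)|\le\|f\|_A$ for all $f\in\mathcal O(X)$, with the topology of pointwise convergence; likewise for $X$.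

The map $x\mapsto\operatorname{ev}_x$ from $X$ to $\varprojlim\hat X_j$ is continuous. It is injective because the coordinate functions belong to $\mathcal O(X)$, and surjective by $(*)$ for the set $X$. As $X$ is compact and the target Hausdorff, it is a homeomorphism. It maps $A$ into $\varprojlim\hat A_j$, and onto it by $(*)$ for the set $A$.
\end{proof}

\section{From relative vanishing to dimension}\label{sec:dim}

\begin{proof}[Proof of Theorem~\ref{thm:weak}]
By Lemma~\ref{lem:star}, $X$ satisfies $(*)$. By the continuity of \v{C}ech cohomology on compact pairs \cite[Ch.~X]{ES} and Propositions~\ref{prop:hulls} and~\ref{prop:limit},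
\[
\check H^q(X,A)\cong\varinjlim_j\check H^q(\hat X_j,\hat A_j)=0\qquad(q\ge N+1)
\]
for every nonempty closed $A\subset X$. For $A=\emptyset$ take a point $a\in X$ and use the exact sequence $\check H^q(X,\{a\})\to\check H^q(X)\to\check H^q(\{a\})$, whose outer terms vanish for $q\ge N+1$.

For the dimension we need, besides (D1), Hopf's extension theorem \cite[Ch.~VIII]{HW}:
\begin{itemize}
\item[(D2)] Let $n\ge1$, let $X$ be compact metrizable with $\dim X\le n+1$, let $A\subset X$ be closed, and let $u$ generate $H^n(S^n)$. A continuous map $f:A\to S^n$ extends to $X$ if $f^*u$ lies in the image of $\check H^n(X)\to\check H^n(A)$.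
\end{itemize}
Let $d=\dim X$; then $d\le2N<\infty$. Suppose $d\ge N+1$. As $\dim X>d-1$, (D1) provides a closed $A\subset X$ and a continuous $f:A\to S^{d-1}$ that does not extend to $X$. In the exact sequence
\[
\check H^{d-1}(X)\to\check H^{d-1}(A)\to\check H^d(X,A)=0
\]
the first map is surjective. Since $\dim X=(d-1)+1$ and $d-1\ge N\ge1$, (D2) with $n=d-1$ shows that $f$ extends, a contradiction. Hence $\dim X\le N$.
\end{proof}

With this, Theorem~\ref{thm:main} is proved as well. When $d=N+1$ the vanishing is used exactly in the borderline degree $q=N+1$ that absolute vanishing does not reach.

\section{Peak points, complex spaces and spheres}\label{sec:more}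

Theorem~\ref{thm:weak} does not require full approximation. In applications (ii$'$) is conveniently verified through the following stronger condition.
\begin{itemize}
\item[(ii)] Every $x\in X$ is a peak point for $\mathcal A(X)$: some $f\in\mathcal A(X)$ has $f(x)=1$ and $|f|<1$ on $X\setminus\{x\}$.
\end{itemize}
Condition (ii) implies (ii$'$): for $x\notin A$ the peak function satisfies $\max_A|f|<1=f(x)$, and a sufficiently close approximation of $f$ by an element of $\mathcal O(X)$ satisfies the inequality in (ii$'$).

Peak functions are also useful for checking (i), because they identify representing measures. Let $Y$ be compact and let $\varphi$ be a character of a unital algebra of germs on $Y$ of continuous functions, with $|\varphi(f)|\le\max_Y|f|$. Then $\varphi(f)$ depends only on $f|_Y$, and $\varphi$ induces a functional of norm $1=\varphi(1)$ on a subspace of $\mathcal C(Y)$. By the Hahn--Banach and Riesz theorems $\varphi(f)=\int f\,d\mu$ for a complex measure $\mu$ on $Y$ with total variation at most $1$ and $\int1\,d\mu=1$, that is, a probability measure. We call $\mu$ a \emph{representing measure} of $\varphi$.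

\begin{lemma}\label{lem:peak}
Let $\mu$ be a probability measure on a compact metrizable space $X$, and let $f\in\mathcal C(X)$ satisfy $f(x)=1$ and $|f|<1$ on $X\setminus\{x\}$ for some $x\in X$. If $\int f^n\,d\mu=1$ for all $n\ge1$, then $\mu=\delta_x$.
\end{lemma}

\begin{proof}
By dominated convergence $1=\int f^n\,d\mu\to\mu(\{x\})$.
\end{proof}

\subsection{Complex spaces}

For a compact subset $Y$ of a reduced complex space $Z$ let $\mathcal O_Z(Y)$ be the algebra of germs on $Y$ of functions holomorphic near $Y$ in $Z$, and $\mathcal A_Z(Y)$ the closure of its restriction in $\mathcal C(Y)$. Conditions (i) and (ii), and holomorphic approximation, are defined for $Y\subset Z$ by means of these algebras.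

\begin{theorem}\label{thm:space}
Let $M$ be a second countable Hausdorff reduced complex space with $\dim_{\mathbb C}M\le N$, for instance a complex manifold, and let $X\subset M$ be compact. If $X$ satisfies {\rm(i)} and {\rm(ii)}, in particular if $X$ admits holomorphic approximation, then $\dim X\le N$.
\end{theorem}

The plan is to cut $X$ into countably many compact pieces that lie in coordinate charts, and to apply Theorem~\ref{thm:weak} to each. For this, (i) and (ii) must pass to the pieces. Condition (ii) does so trivially; for (i), the germs on a piece form a different algebra, whose characters we must control, and here the peak functions on $X$ help.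

\begin{proof}
The space $X$ is metrizable, being a compact subset of a second countable, locally compact Hausdorff space. If $\mathcal A_M(X)=\mathcal C(X)$, then (i) holds because the characters of $\mathcal C(X)$ are the point evaluations, and (ii) holds because $1/(1+\operatorname{dist}(\cdot,x))$, for a metric on $X$, peaks at $x$. So we assume (i) and (ii).

\emph{Heredity.} Let $Z\subset M$ be a locally closed analytic subspace with reduced structure, and let $Y\subset X\cap Z$ be compact and nonempty. We claim that $Y$ satisfies (i) and (ii) with respect to $\mathcal O_Z(Y)$. Restriction maps $\mathcal O_M(X)$ into $\mathcal O_Z(Y)$, hence $\mathcal A_M(X)$ into $\mathcal A_Z(Y)$, and the restriction to $Y$ of a function peaking on $X$ at $x\in Y$ peaks on $Y$ at $x$. This is (ii).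

For (i), let $\varphi$ be a character of $\mathcal O_Z(Y)$ bounded by $\max_Y|\cdot|$, with representing measure $\mu$ on $Y$. Then $f\mapsto\varphi(f|_Z)$ is a character of $\mathcal O_M(X)$ bounded by $\max_Y|\cdot|\le\max_X|\cdot|$. By (i) for $X$ it is evaluation at some $x\in X$, so
\[
f(x)=\int_Yf\,d\mu\qquad\text{for all } f\in\mathcal O_M(X),
\]
and hence for all $f\in\mathcal A_M(X)$. Take $f\in\mathcal A_M(X)$ peaking at $x$. Then $\int f^n\,d\mu=f(x)^n=1$ for all $n$, and Lemma~\ref{lem:peak}, applied to $\mu$ as a measure on $X$, gives $\mu=\delta_x$. As $\mu$ lives on $Y$, we get $x\in Y$, and $\varphi(g)=\int g\,d\mu=g(x)$ for all $g\in\mathcal O_Z(Y)$.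

\emph{Decomposition.} Put $M_0=M$ and $M_{k+1}=\operatorname{Sing}(M_k)$, with reduced structures. The singular locus of a reduced space is a nowhere dense analytic subset, so it contains no irreducible component of any germ of the space, and its dimension is strictly smaller. Hence $\dim M_k\le N-k$ and $M_{N+1}=\emptyset$, so $X$ is the union of the sets $X\cap(M_k\setminus M_{k+1})$, $0\le k\le N$. Each $M_k\setminus M_{k+1}$ is a complex manifold whose components have dimensions at most $N$. The set $X\cap(M_k\setminus M_{k+1})$ is open in the compact metrizable space $X\cap M_k$, so it is a countable union of nonempty compact sets, each contained in a coordinate chart $Z$ of $M_k\setminus M_{k+1}$. Let $Y$ be one of these sets, and let $n\le N$ be the dimension of its chart. If $n=0$, then $\dim Y\le0$. If $n\ge1$, then $Z$ is biholomorphic to an open set in $\mathbb C^n$, and by heredity $Y$, as a compact set in $\mathbb C^n$, satisfies (i) and (ii), hence (ii$'$); so $\dim Y\le n\le N$ by Theorem~\ref{thm:weak}. Thus $X$ is a countable union of compact sets of dimension at most $N$, and $\dim X\le N$ by the countable closed sum theorem.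
\end{proof}

\subsection{Rationally convex subsets of spheres}

We write $w=(w_1,\dots,w_N)$ for the coordinate functions on $\mathbb C^N$ and $\langle w,z\rangle=\sum w_j\bar z_j$ for $z\in\mathbb C^N$. A compact set $X\subset\mathbb C^N$ is \emph{rationally convex} if for every $z\notin X$ there is a polynomial that vanishes at $z$ and is zero-free on $X$. For $z\in S^{2N-1}$ the polynomial
\begin{equation}\label{eq:peak}
p_z(w)=\tfrac12\big(1+\langle w,z\rangle\big)
\end{equation}
peaks at $z$ on the closed unit ball: there $|\langle w,z\rangle|\le1$, so $|p_z(w)|\le1$, with equality only if $\langle w,z\rangle=1$, that is, $w=z$.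

\begin{corollary}\label{cor:sphere}
A rationally convex compact subset $X$ of the unit sphere $S^{2N-1}\subset\mathbb C^N$, $N\ge1$, has $\dim X\le N$, and this bound is sharp.
\end{corollary}

\begin{proof}
Condition (ii), hence (ii$'$), holds by \eqref{eq:peak}. For (i), let $\varphi$ be a character of $\mathcal O(X)$ bounded by $\|\cdot\|_X$, with representing measure $\mu$ on $X$, and put $z=(\varphi(w_1),\dots,\varphi(w_N))\in\mathbb C^N$. Then $\varphi(q)=q(z)$ for every polynomial $q$. If $q$ is zero-free on $X$, then $1/q\in\mathcal O(X)$ and $\varphi(q)\varphi(1/q)=1$, so $q(z)\ne0$. Thus no polynomial that vanishes at $z$ is zero-free on $X$, and rational convexity gives $z\in X$. Now $\int p_z^n\,d\mu=\varphi(p_z^n)=p_z(z)^n=1$ for all $n$, so $\mu=\delta_z$ by Lemma~\ref{lem:peak}, and $\varphi=\operatorname{ev}_z$. Theorem~\ref{thm:weak} applies.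

For sharpness consider the torus $T=\{|w_j|=N^{-1/2},\ 1\le j\le N\}\subset S^{2N-1}$, of dimension $N$. If $z\notin T$, then $|z_j|\ne N^{-1/2}$ for some $j$, and the polynomial $w_j-z_j$ vanishes at $z$ and is zero-free on $T$. So $T$ is rationally convex.
\end{proof}

On $T$ one even has $\bar w_j=1/(Nw_j)$, so $\mathcal R(T)=\mathcal C(T)$ by the Stone--Weierstrass theorem. Thus $T$ is an $N$-dimensional set with $\mathcal R(T)=\mathcal C(T)$ that is not contained in $\mathbb R^N$.

\subsection{Neither hypothesis of Theorem~\ref{thm:weak} can be dropped}

Let $N\ge2$.

\emph{Without {\rm(i)}.} The sphere $X=S^{2N-1}$ satisfies (ii), hence (ii$'$), by \eqref{eq:peak}, and it has dimension $2N-1\ge N+1$. It does not satisfy (i). By Hartogs' theorem every function holomorphic near $S^{2N-1}$ extends holomorphically to a neighborhood of the closed ball, and by the maximum principle the value at $0$ of the extension defines a character of $\mathcal O(X)$ bounded by $\|\cdot\|_X$. It vanishes on all coordinate functions, so it is not evaluation at a point of the sphere. In terms of Section~\ref{sec:env}, the sets $\hat X_j$ do not shrink to $X$: for every point $p$ of the closed ball each of them contains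 the character that evaluates the extension at $p$.

\emph{Without {\rm(ii$'$)}.} The closed unit ball $X$ has dimension $2N$. It violates (ii$'$): take $x=0$, and for $A$ the unit sphere. It satisfies (i). Indeed, let $\varphi$ be a character of $\mathcal O(X)$ bounded by $\|\cdot\|_X$, and put $z=(\varphi(w_1),\dots,\varphi(w_N))$. For every unit vector $\zeta$ we have $|\langle z,\zeta\rangle|=|\varphi(\langle w,\zeta\rangle)|\le1$, so $z\in X$. The Taylor series at $0$ of a function holomorphic near $X$ converges uniformly on $X$ when summed by homogeneous terms. So the polynomials are dense in $\mathcal A(X)$, and $\varphi=\operatorname{ev}_z$ because both are bounded by $\|\cdot\|_X$ and agree on polynomials.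

\begin{thebibliography}{9}

\bibitem{MVHA}
\emph{Manifold-Valued Holomorphic Approximation},
\url{https://www.cambridge.org/core/services/aop-cambridge-core/content/view/5BEEECB3E3CE981EA484EDF189B66B4F/S0008439500017768a.pdf/manifold-valued-holomorphic-approximation.pdf}

\bibitem{Dold}
Dold, \emph{Lectures on Algebraic Topology}.

\bibitem{ES}
Eilenberg and Steenrod, \emph{Foundations of Algebraic Topology}.

\bibitem{GR}
Gunning and Rossi, \emph{Analytic Functions of Several Complex Variables}.

\bibitem{Hor}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.

\bibitem{HW}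
Hurewicz and Wallman, \emph{Dimension Theory}.

\bibitem{Milnor}
Milnor, \emph{Lectures on the h-cobordism theorem}.

\bibitem{Spanier}
Spanier, \emph{Algebraic Topology}.

\end{thebibliography}

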